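\title{A safe digraph without a kernel}

\begin{abstract}
A kernel of a digraph is an independent set of vertices in which every other vertex has an out-neighbor. It has been conjectured that a digraph has a kernel as soon as it has no odd cycle and no ray dominated by infinitely many of its vertices. We disprove this in ZFC: there is an acyclic digraph of cardinality $2^{\aleph_0}$ that has no kernel and in which no vertex dominates any ray. The digraph is layered over the tree $\omega^{<\omega}$, and a kernel would encode an infinite decreasing sequence of natural numbers along a branch. We also prove that a digraph without odd cycles that is layered over a tree with finite fibers has a kernel.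
\end{abstract}

\section{Kernels, odd cycles and dominated rays}\label{sec:intro}

A \emph{graph} is a directed graph $G$ of arbitrary cardinality, with loops allowed, and $N(x)$ is the set of out-neighbors of a vertex $x$. Cycles and paths are directed. A \emph{path} is a finite sequence of distinct vertices $x_0,\dots,x_m$ with $x_{i+1}\in N(x_i)$; it is \emph{trivial} if $m=0$. An \emph{odd cycle} is a cycle of odd length, a loop being an odd cycle of length~$1$. A \emph{ray} is an infinite sequence $x_0,x_1,\dots$ of distinct vertices with $x_{i+1}\in N(x_i)$ for all $i$; we also regard it as a set. We write $\omega=\{0,1,2,\dots\}$ and $2=\{0,1\}$, and we work in ZFC.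

A \emph{kernel} of $G$ is a set $K$ of vertices that is \emph{independent} (no edge joins two vertices of $K$, and no vertex of $K$ has a loop) and \emph{absorbing} (every vertex outside $K$ has an out-neighbor in $K$). The two conditions combine into one: $K$ is a kernel if and only if every vertex $x$ satisfies
\begin{equation}\label{eq:rule}
x\in K\iff N(x)\cap K=\emptyset .
\end{equation}
Indeed, the implication $\Rightarrow$ for all $x$ is independence, and the implication $\Leftarrow$ for all $x$ is absorption. We call \eqref{eq:rule} \emph{the rule at $x$}. If each vertex is read as a Boolean variable, true when it lies in $K$, then the rule says that $x$ is true exactly when all its out-neighbors are false. A graph is thus a system of Boolean equations, and its kernels are the solutions.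

Two small systems have no solution. On a cycle, the rule makes membership in $K$ alternate from each vertex to the next, so a cycle has a kernel exactly when its length is even. The \emph{Yablo graph} $Y$ has vertex set $\omega$ and an edge $m\to n$ whenever $m<n$. It is acyclic and has no kernel: an independent set $K$ has at most one element, and a vertex larger than that element lies outside $K$ and has no out-neighbor in $K$. Once odd cycles are excluded, a graph without a kernel must share two features with $Y$.

\begin{theorem}[Richardson \cite{Richardson}]\label{thm:rich}
A graph without odd cycles has a kernel if \textup{(i)} every $N(x)$ is finite, or \textup{(ii)} it has no rays. In particular, every finite graph without odd cycles has a kernel.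
\end{theorem}

In $Y$ the infinite out-neighborhoods and the rays interact: every vertex on a ray has infinitely many out-neighbors on that ray. This property is too fragile to be the obstruction. Replace each edge $m\to n$ of $Y$ by a path $m\to p\to q\to n$ through two new vertices. The rules at $q$ and $p$ give $p\in K\iff q\notin K\iff n\in K$, so a kernel of the new graph would restrict to a kernel of $Y$, and there is none; yet each vertex now has at most one out-neighbor on any given ray. What survives the subdivision is a system of disjoint paths.

\begin{definition}\label{def:safe}
A vertex $r$ on a ray $R$ \emph{dominates} $R$ if there are infinitely many paths from $r$ to $R$ that are pairwise disjoint apart from their common first vertex $r$. A graph is \emph{safe} if it has no odd cycle and no ray with infinitely many vertices dominating it.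
\end{definition}

In $Y$ every vertex $r$ dominates every ray on which it lies, by the single edges from $r$ to the later vertices of the ray. One dominating vertex can be harmless: the ray $x_0\to x_1\to\cdots$ with the extra edges $x_0\to x_i$ has the kernel $\{x_1,x_3,x_5,\dots\}$. All graphs covered by Theorem~\ref{thm:rich} are safe. In case (ii) there is no ray, and in case (i) disjoint nontrivial paths from $r$ use distinct elements of the finite set $N(r)$. Safety therefore excludes both obstructions above and includes both cases of Theorem~\ref{thm:rich}, which makes the following conjecture, posed in \cite{DP}, a natural guess: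
\begin{quote}
\emph{Every safe graph has a kernel.}
\end{quote}
The conjecture is false, and it remains false if one forbids all cycles and all dominated rays.

\begin{theorem}\label{thm:A}
There is a graph $G$ with $|G|=2^{\aleph_0}$ such that
\begin{enumerate}
\item[\textup{(1)}] $G$ has no cycle, hence no odd cycle;
\item[\textup{(2)}] for every vertex $r$ and every ray $R$, whether or not $r\in R$, there is a finite set $S$ of vertices with $r\notin S$ that meets every path from $r$ to a vertex of $R\setminus\{r\}$; in particular no vertex dominates any ray, and $G$ is safe;
\item[\textup{(3)}] $G$ has no kernel.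
\end{enumerate}
\end{theorem}

The example is organized along a tree. Let $T$ be a rooted tree of height at most $\omega$: every node has finitely many ancestors, while the set $\mathrm{ch}(t)$ of children of a node $t$ may have any cardinality. A \emph{layering} of $G$ over $T$ is a map $\tau$ from the vertices of $G$ to $T$ such that for every edge $x\to y$, the node $\tau(y)$ is $\tau(x)$ or a child of $\tau(x)$. Its \emph{fibers} are the sets $F_t=\tau^{-1}(t)$.

\begin{theorem}\label{thm:B}
Let $T$ be a rooted tree of height at most $\omega$, let $G$ be a graph without odd cycles, and let $\tau$ be a layering of $G$ over $T$. If all fibers $F_t$ are finite, then $G$ has a kernel.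
\end{theorem}

This covers graphs outside both cases of Theorem~\ref{thm:rich}, such as an infinitely branching tree without leaves, with all edges directed away from the root. The graph of Theorem~\ref{thm:A} is layered over the tree $\omega^{<\omega}$ of finite sequences of natural numbers, with infinite fibers. So finiteness of the fibers cannot be dropped from Theorem~\ref{thm:B}, even when (1) and (2) hold.

Section~\ref{sec:count} shows on a small example how a kernel can be made to encode an infinite descent. Sections~\ref{sec:gates} and~\ref{sec:tails} supply the two tools needed to make such an example safe, Section~\ref{sec:G} proves Theorem~\ref{thm:A}, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.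

\section{A graph that counts down}\label{sec:count}

There are no natural numbers $a_0,a_1,\dots$ with $a_n=1+a_{n+1}$ for all $n$. We turn this fact into a graph without a kernel by storing $a_n$ in a sequence of bits $p_n\in2^\omega$, each bit recording whether some vertex lies in $K$. A kernel may produce any sequence of bits, so \emph{every} $p\in 2^\omega$ must decode to a number. Put $\mu(p)=0$ if $p$ is the zero sequence, and $\mu(p)=1+\min\{l:p(l)=1\}$ otherwise. Consider the equations
\begin{equation}\label{eq:count}
p_n(0)=1\iff p_{n+1}\text{ is the zero sequence},\qquad p_n(l)=p_{n+1}(l-1)\quad(l\ge1).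
\end{equation}
If $p_{n+1}$ is zero, then $p_n=(1,0,0,\dots)$ and $\mu(p_n)=1$. If the first $1$ of $p_{n+1}$ is at position $l$, then the first $1$ of $p_n$ is at position $l+1$. In both cases $\mu(p_n)=1+\mu(p_{n+1})$, so \eqref{eq:count} has no solution $(p_n)_{n\in\omega}$.

Let $H$ have vertices $x(n,l)$ for $n,l\in\omega$ and $y(n,l)$ for $n\in\omega$, $l\ge1$, and edges
\[
x(n,0)\to x(n+1,l)\quad(l\in\omega),\qquad x(n,l)\to y(n,l)\to x(n+1,l-1)\quad(l\ge1).
\]
Suppose $K$ is a kernel, and let $p_n(l)=1$ if and only if $x(n,l)\in K$. The rule at $x(n,0)$ is the first equation of \eqref{eq:count}. The rules at $x(n,l)$ and $y(n,l)$ give $x(n,l)\in K\iff y(n,l)\notin K\iff x(n+1,l-1)\in K$, which is the second. So $H$ has no kernel.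

But $H$ is not safe. For each $l$ there is the path
\[
x(n,0),\ x(n+1,l),\ y(n+1,l),\ x(n+2,l-1),\ \dots,\ x(n+1+l,0),
\]
along which, after the first vertex, the two parameters have constant sum $n+1+l$. These paths are disjoint apart from $x(n,0)$, so every vertex of the ray $x(0,0)\to x(1,0)\to\cdots$ dominates it. The cause is that infinitely many bits on level $n+1$ read level $n+2$, and each of them is a separate channel through which a path can continue downward.

To close these channels we let each stored number have several \emph{children}, ask only that it exceed the number stored at \emph{some} child, and require that each child be read by only finitely many bits of its parent. Finitely many children cannot suffice. All but finitely many bits of the parent would read nothing and be constant, so the parent's number would be bounded, whereas it must exceed $n$ when all children store $n$. We therefore store a number $a_v$ at each node $v$ of $\omega^{<\omega}$, and we let bit $j$ at $v$ read only the children $vk$ with $k\ge j$, where $vk$ denotes $v$ extended by $k$. The child $vk$ is then read by the bits $0,\dots,k$ alone. Two things have to be shown: that this restriction rules out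 domination, and that the restricted bits can still produce a number larger than some $a_{vk}$.

\section{Finite gates}\label{sec:gates}

Let $\tau$ be a layering of $G$ over $T$. The \emph{level} of a node is its number of proper ancestors, and the level of a vertex $w$ is the level of $\tau(w)$. Along an edge the node stays or moves to a child. Hence a path from $x$ to $y$ visits, in order of level, exactly the fibers $F_t$ where $t$ is $\tau(y)$ or an ancestor of it and has level at least that of $x$; it never returns to a fiber it has left.

\begin{lemma}\label{lem:gates}
Let $\tau$ be a layering of $G$ over $T$ such that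
\begin{enumerate}
\item[\textup{(a)}] every ray has finitely many vertices in each fiber;
\item[\textup{(b)}] whenever $v$ is a child of $t$ and $u$ is a child of $v$, there is a finite set $D(v,u)\subseteq F_v$ meeting every path from a vertex of $F_t$ to a vertex of $F_u$.
\end{enumerate}
Then for every vertex $r$ and every ray $R$ there is a finite set $S$ with $r\notin S$ that meets every path from $r$ to a vertex of $R\setminus\{r\}$, and no vertex dominates any ray.
\end{lemma}

We call $D(v,u)$ a \emph{gate}. A gate controls only the paths that cross $F_v$ completely, not those that start inside it, and so the proof uses the gate one level below~$r$.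

\begin{proof}
Along $R$ the node stays or moves to a child, and by (a) it stays only finitely long. So there is an infinite branch $\beta_0,\beta_1,\dots$ of $T$, with $\beta_m$ of level $m$ and $\beta_{m+1}$ a child of $\beta_m$, that contains $\tau(w)$ for all $w\in R$. The vertices of $R$ of level $m$ lie in $F_{\beta_m}$, so by (a) there are finitely many of them. Let $n$ be the level of $r$ and put
\[
S=D(\beta_{n+1},\beta_{n+2})\ \cup\ \{w\in R\setminus\{r\}: w\text{ has level at most }n+1\}.
\]
This set is finite, and $r\notin S$ because the vertices of the gate have level $n+1$. Let $P$ be a path from $r$ to $w\in R\setminus\{r\}$. If $w$ has level at most $n+1$, then $w\in S$. Otherwise $\tau(w)=\beta_m$ with $m\ge n+2$, so $P$ visits $F_{\beta_n},F_{\beta_{n+1}},\dots,F_{\beta_m}$ in this order, starting with $r\in F_{\beta_n}$. The initial segment of $P$ up to its first vertex in $F_{\beta_{n+2}}$ meets $D(\beta_{n+1},\beta_{n+2})\subseteq S$.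

Now take a family of paths from $r$ to $R$ that are disjoint apart from $r$. Each nontrivial one ends in $R\setminus\{r\}$ and so contains a vertex of $S$; this vertex is not $r$, so different paths give different vertices. The family has at most $|S|+1$ members, counting the trivial path.
\end{proof}

If all fibers are finite, then (a) holds and $D(v,u)=F_v$ is a gate, so the graphs of Theorem~\ref{thm:B} are safe. Hypothesis (b) cannot be omitted: the graph $H$ of Section~\ref{sec:count} is layered over a single infinite branch by its first parameter, a path has at most two vertices in each fiber, and $H$ has a dominated ray. The graph of Theorem~\ref{thm:A} lies between these cases, with infinite fibers and finite gates.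

\section{Reading a number from tails}\label{sec:tails}

For $j\in\omega$ let $[j,\infty)=\{k\in\omega:k\ge j\}$, and for $a=(a_k)_{k\in\omega}\in\omega^\omega$ let $a_{\ge j}\in\omega^{[j,\infty)}$ be the restriction of $a$ to $[j,\infty)$. Think of $a_k$ as the number stored at the $k$-th child. We want bits $f_j(a_{\ge j})$ and a decoding $\nu$, which sees only the bits, whose value exceeds some $a_j$. The difficulty is that $a_0,\dots,a_{j}$ are arbitrary numbers that only the first $j+1$ bits can see, so no fixed coordinate of $a$ can be reported in full.

What all bits can see is the behavior of $a$ at infinity. Write $a\sim b$ if $a_k=b_k$ for all but finitely many $k$; this is an equivalence relation, and each tail $a_{\ge j}$ determines the class of $a$. For eventually constant sequences this solves the problem. If $m$ is the eventual value of $a$, let bit $j$ be $1$ exactly when $j=m$, and decode the position $m$ of the unique $1$ as $1+m$, which equals $1+a_k$ for all large $k$. For general $a$ the class alone is not enough: the sequences $(\max(k,N))_{k\in\omega}$ for $N\in\omega$ are all equivalent and have minimum $N$, so a number depending only on the class cannot exceed a term of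 each of them. The remedy is to split the bits. The even bits spell out a representative of the class of $a$, fixed in advance, and the odd bit $j$ reports whether the representative is correct at $j$.

\begin{lemma}\label{lem:tails}
There are functions $f_j\colon\omega^{[j,\infty)}\to2$ for $j\in\omega$, with $f_0$ constantly $1$, and $\nu\colon2^\omega\to\omega$ such that for every $a\in\omega^\omega$, putting $F(a)=\bigl(f_j(a_{\ge j})\bigr)_{j\in\omega}\in2^\omega$, there is $j\in\omega$ with
\[
\nu(F(a))=1+a_j .
\]
\end{lemma}

\begin{proof}
By the axiom of choice, fix $\rho\colon\omega^\omega\to\omega^\omega$ with $\rho(a)\sim a$ for all $a$ and $\rho(a)=\rho(b)$ whenever $a\sim b$. For $b\in\omega^\omega$ let $e(b)\in2^\omega$ be the sequence $1\,0^{b_0}\,1\,0^{b_1}\,1\cdots$, where $0^m$ is a block of $m$ zeros. The map $e$ is injective, since the terms of $b$ are the numbers of zeros between consecutive ones, and $e(b)$ always begins with $1$. For $t\in\omega^{[j,\infty)}$ let $\hat t\in\omega^\omega$ extend $t$ by $0$ at the coordinates below $j$. Define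
\[
f_{2i}(t)=e(\rho(\hat t))(i),\qquad
f_{2i+1}(t)=\begin{cases}1&\text{if }t_{2i+1}=\rho(\hat t)_{2i+1},\\ 0&\text{otherwise.}\end{cases}
\]
Then $f_0$ is constantly $1$. Let $p\in2^\omega$. If $(p(2i))_{i\in\omega}=e(b)$ for some $b$, which is then unique, and $p(j)=1$ for some odd $j$, let $\nu(p)=1+b_j$ for the least such $j$. Otherwise let $\nu(p)=0$.

Let $a\in\omega^\omega$ and $p=F(a)$. For $t=a_{\ge j}$ we have $\hat t\sim a$, hence $\rho(\hat t)=\rho(a)$, for every $j$. Therefore $(p(2i))_{i\in\omega}=e(\rho(a))$, and for odd $j$ we have $p(j)=1$ if and only if $a_j=\rho(a)_j$. As $a\sim\rho(a)$, this holds for all large odd $j$. For the least odd $j$ with $p(j)=1$ we obtain $\nu(p)=1+\rho(a)_j=1+a_j$.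
\end{proof}

For example, let $a=(5,7,0,2,2,2,\dots)$ and suppose $\rho(a)=(2,2,2,\dots)$. The even bits of $F(a)$ spell $e(\rho(a))=1001001\cdots$ and the odd bits are $0,1,1,1,\dots$, so the decoder rejects coordinate $1$, accepts coordinate $3$, and returns $3=1+a_3$. The choice of $\rho$ is the only use of the axiom of choice in the proof of Theorem~\ref{thm:A}. The condition on $f_0$ serves only to fix the cardinality of $G$.

\section{The counterexample}\label{sec:G}

\subsection*{Computing with the rule}
The functions $f_j$ and $\nu$ are not given by formulas as simple as \eqref{eq:count}, so we need a way to force an arbitrary Boolean function by the rule \eqref{eq:rule}. Suppose that vertices $z_i$, $i\in I$, carry input bits, and let $S\subseteq2^I$. A vertex $\bar z_i$ with the single out-neighbor $z_i$ carries the negated bit. For $s\in S$, a vertex $c(s)$ pointing to $z_i$ when $s(i)=0$ and to $\bar z_i$ when $s(i)=1$ lies in $K$ exactly when the input equals $s$. A vertex $y$ pointing to all $c(s)$ lies in $K$ exactly when the input is not in $S$, and a vertex $x$ with the single out-neighbor $y$ lies in $K$ exactly when the input is in $S$. For instance, with $I=\{1,2\}$ and $S=\{01,10\}$,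 the vertex $c(01)$ points to $z_1,\bar z_2$, the vertex $c(10)$ points to $\bar z_1,z_2$, and $x\in K$ if and only if exactly one of $z_1,z_2$ is in $K$. The device has a single entrance $x$, however large $I$ and $S$ are, and this is what will make the gates finite.

\subsection*{The graph}
Let $T=\omega^{<\omega}$, with root the empty sequence $\emptyset$ and with $vk$, $k\in\omega$, the children of $v$. Fix $f_j$, $F$ and $\nu$ as in Lemma~\ref{lem:tails}. The input of bit $j$ at $v$ is a family $s=(s_k)_{k\ge j}$, where $s_k\in2^\omega$ stands for the bits at the child $vk$. Bit $j$ should be $1$ when $s$ belongs to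
\[
S_j=\Bigl\{\,s\in(2^\omega)^{[j,\infty)}:\ f_j\bigl((\nu(s_k))_{k\ge j}\bigr)=1\Bigr\}.
\]
The vertices of $G$ are $\bar x(v,j)$, $x(v,j)$, $y(v,j)$ and $c(v,j,s)$, for $v\in T$, $j\in\omega$ and $s\in S_j$. The edges are the following, and no others:
\begin{enumerate}
\item[(E1)] $\bar x(v,j)\to x(v,j)$, \ $x(v,j)\to y(v,j)$, \ and $y(v,j)\to c(v,j,s)$ for all $s\in S_j$;
\item[(E2)] for $s\in S_j$, $k\ge j$ and $l\in\omega$: \ $c(v,j,s)\to x(vk,l)$ if $s_k(l)=0$, and $c(v,j,s)\to\bar x(vk,l)$ if $s_k(l)=1$.
\end{enumerate}
Let $\tau(w)$ be the first parameter of $w$. Edges (E1) keep the node and edges (E2) move to a child, so $\tau$ is a layering over $T$. The vertices with first two parameters $v,j$ form the \emph{column} $(v,j)$; edges (E1) stay inside a column. See Figure~\ref{fig:node}.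

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.7cm,y=0.95cm,>=stealth]
\foreach \j in {0,1,2}{
  \node (b\j) at (\j,3) {$\bar x(v,\j)$};
  \node (x\j) at (\j,2) {$x(v,\j)$};
  \node (y\j) at (\j,1) {$y(v,\j)$};
  \node (c\j) at (\j,0) {$c(v,\j,s)$};
  \node[draw] (n\j) at (\j,-1.8) {$F_{v\j}$};
  \draw[->] (b\j)--(x\j);
  \draw[->] (x\j)--(y\j);
  \draw[->] (y\j)--(c\j);
}
\foreach \j/\k in {0/0,0/1,0/2,1/1,1/2,2/2} \draw[->,thick] (c\j)--(n\k);
\draw[dashed] (-0.35,1.68) rectangle (1.35,2.32);
\node at (2.6,1.5) {$\cdots$};
\node at (2.6,-1.8) {$\cdots$};
\end{tikzpicture}
\caption{The first three columns of the fiber $F_v$ of the graph $G$, with one vertex $c(v,j,s)$ drawn in place of all $s\in S_j$. A thick arrow stands for infinitely many edges into the fiber of a child of $v$; column $j$ sends edges only to $F_{vk}$ with $k\ge j$. Edges from the parent of $v$ arrive in the top two rows, so every path that crosses $F_v$ on its way to $F_{v1}$ passes through one of the two dashed vertices.}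
\label{fig:node}
\end{figure}

For a set $K$ of vertices and $u\in T$, define $p_u\in2^\omega$ by $p_u(l)=1$ if and only if $x(u,l)\in K$, and let $a_u=\nu(p_u)$ be the number that $K$ stores at $u$. The descent from a node to a child uses the rule only locally, and we state it in that form for use in Section~\ref{sec:B} as well.

\begin{lemma}\label{lem:local}
Let $v\in T$, and let $K$ be a set of vertices of $G$ that satisfies the rule \eqref{eq:rule} at every vertex of $F_v$ and at $\bar x(vk,l)$ for all $k,l\in\omega$. Then $a_v=1+a_{vj}$ for some $j\in\omega$.
\end{lemma}

\begin{proof}
Fix $j$. The rule at $\bar x(vk,l)$, whose only out-neighbor is $x(vk,l)$, gives $\bar x(vk,l)\notin K\iff p_{vk}(l)=1$. Let $s\in S_j$. By the rule at $c(v,j,s)$ and (E2), $c(v,j,s)\in K$ if and only if, for all $k\ge j$ and $l\in\omega$, we have $x(vk,l)\notin K$ when $s_k(l)=0$ and $\bar x(vk,l)\notin K$ when $s_k(l)=1$. The first condition says $p_{vk}(l)=0$ and the second says $p_{vk}(l)=1$. Thus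
\[
c(v,j,s)\in K\iff s=(p_{vk})_{k\ge j}.
\]
By the rules at $x(v,j)$ and $y(v,j)$,
\[
p_v(j)=1\iff y(v,j)\notin K\iff c(v,j,s)\in K\text{ for some }s\in S_j\iff (p_{vk})_{k\ge j}\in S_j .
\]
By the definition of $S_j$ this means $p_v(j)=f_j\bigl((a_{vk})_{k\ge j}\bigr)$. As $j$ was arbitrary, $p_v=F(a)$ for $a=(a_{vk})_{k\in\omega}$, and Lemma~\ref{lem:tails} gives $j$ with $a_v=\nu(F(a))=1+a_{vj}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Cardinality.} There are countably many columns, each with at most $2^{\aleph_0}$ vertices because $|S_j|\le|(2^\omega)^\omega|=2^{\aleph_0}$. Since $f_0$ is constantly $1$, we have $S_0=(2^\omega)^\omega$. Hence $|G|=2^{\aleph_0}$.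

\emph{Property} (1). For a vertex $w$ of level $n$ let $h(w)$ be $4n$, $4n+1$, $4n+2$ or $4n+3$ according as $w$ is of type $\bar x$, $x$, $y$ or $c$. Edges (E1) raise $h$ by $1$, and edges (E2) lead from the value $4n+3$ to $4n+4$ or $4n+5$. So $h$ increases strictly along every edge, and $G$ has no cycle.

\emph{Property} (2). We verify the hypotheses of Lemma~\ref{lem:gates}. Since $h$ increases along a ray and takes four values on each fiber, a ray has at most four vertices in each fiber, which gives (a). For (b), let $v$ be a child of $t$, let $k\in\omega$, and put
\[
D(v,vk)=\{x(v,j):j\le k\}.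
\]
Let $P$ be a path from $F_t$ to $F_{vk}$. It enters $F_v$ by an edge (E2), so its first vertex in $F_v$ is $x(v,i)$ or $\bar x(v,i)$ for some $i$. In the second case $P$ does not end there, and its next vertex is the only out-neighbor $x(v,i)$. In both cases $P$ contains $x(v,i)$. Inside $F_v$ the path stays in the column $(v,i)$, so it passes to $F_{vk}$ by an edge (E2) from some $c(v,i,s)$, and this requires $k\ge i$. Hence $x(v,i)\in D(v,vk)$. Lemma~\ref{lem:gates} now gives the sets $S$ and shows that no vertex dominates any ray. With (1), $G$ is safe.

\emph{Property} (3). Suppose $K$ is a kernel. It satisfies the rule at every vertex, so Lemma~\ref{lem:local} applies to every $v\in T$. Put $v_0=\emptyset$, and let $v_{n+1}=v_nj$ for the least $j$ with $a_{v_n}=1+a_{v_nj}$. Then $a_{v_0}>a_{v_1}>a_{v_2}>\cdots$ is an infinite strictly decreasing sequence of natural numbers, a contradiction.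
\end{proof}

The vertices $c(v,j,s)$ have infinitely many out-neighbors in each $F_{vk}$ with $k\ge j$, one in every column $(vk,l)$, just as $x(n,0)$ has on the next level of $H$. The difference appears one step later. A ray that passes through $F_{vk}$ must commit to a single child $vkk'$, and only the columns $(vk,l)$ with $l\le k'$ lead there.

\section{Finite fibers}\label{sec:B}

We prove Theorem~\ref{thm:B}. One would like to choose the sets $K\cap F_t$ from the leaves of $T$ toward the root, but $T$ need not have leaves. Approximating by finite pieces is no direct substitute: a vertex with infinitely many out-neighbors may be absorbed in each approximation by a vertex that is absent from the limit. Instead we keep, for each node $t$, the set of all candidates for $K\cap F_t$, and we repeatedly discard the candidates that cannot be reconciled with the surviving candidates at the children. Finiteness of the fibers guarantees that some candidate always survives.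

Let $t\in T$, let $(A_u)_{u\in\mathrm{ch}(t)}$ be a family with $A_u\subseteq F_u$, and let $Q=\bigcup_uA_u$; if $t$ has no children, the family and $Q$ are empty. A set $A\subseteq F_t$ is \emph{supported} by the family if every $x\in F_t$ satisfies
\begin{equation}\label{eq:supp}
x\in A\iff N(x)\cap(A\cup Q)=\emptyset .
\end{equation}
This is the rule at the vertices of $F_t$ for the set $A\cup Q$. By transfinite recursion on ordinals $\alpha$, simultaneously for all $t$, define sets $\Gamma^\alpha_t$ of subsets of $F_t$:
\begin{itemize}
\item $\Gamma^0_t=\mathcal P(F_t)$, the set of all subsets of $F_t$;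
\item $\Gamma^{\alpha+1}_t$ is the set of all $A\subseteq F_t$ supported by some family $(A_u)_{u\in\mathrm{ch}(t)}$ with $A_u\in\Gamma^\alpha_u$ for all $u$;
\item $\Gamma^\lambda_t=\bigcap_{\gamma<\lambda}\Gamma^\gamma_t$ for limit ordinals $\lambda$.
\end{itemize}
The successor step is monotone: if $\Gamma^\alpha_u\subseteq\Gamma^\gamma_u$ for all $u\in T$, then $\Gamma^{\alpha+1}_t\subseteq\Gamma^{\gamma+1}_t$ for all $t\in T$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Step 1: every family $(A_u)_{u\in\mathrm{ch}(t)}$ supports some set.} Let $F'=\{x\in F_t:N(x)\cap Q=\emptyset\}$. The subgraph induced on $F'$ is finite and has no odd cycle, so it has a kernel $A$ by Theorem~\ref{thm:rich}. If $x\in A$, then $N(x)$ misses $Q$ because $x\in F'$ and misses $A$ by independence. If $x\in F'\setminus A$, then $x$ has an out-neighbor in $A$ by absorption. If $x\in F_t\setminus F'$, then $x\notin A$ and $x$ has an out-neighbor in $Q$. So \eqref{eq:supp} holds. This is the only use of the absence of odd cycles.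

\emph{Step 2: the sets $\Gamma^\alpha_t$ decrease with $\alpha$.} We show $\Gamma^{\alpha+1}_t\subseteq\Gamma^\alpha_t$ for all $t$ by induction on $\alpha$. For $\alpha=0$ the right side contains all subsets of $F_t$. For $\alpha=\gamma+1$, the inductive hypothesis $\Gamma^{\gamma+1}_u\subseteq\Gamma^\gamma_u$ for all $u$ and monotonicity give $\Gamma^{\gamma+2}_t\subseteq\Gamma^{\gamma+1}_t$. For a limit $\lambda$ and $\gamma<\lambda$ we have $\Gamma^\lambda_u\subseteq\Gamma^\gamma_u$ for all $u$ by definition, so $\Gamma^{\lambda+1}_t\subseteq\Gamma^{\gamma+1}_t\subseteq\Gamma^\gamma_t$ by monotonicity and the inductive hypothesis; intersecting over $\gamma<\lambda$ gives $\Gamma^{\lambda+1}_t\subseteq\Gamma^\lambda_t$. With the definition at limits, it follows by induction on $\alpha$ that $\Gamma^\alpha_t\subseteq\Gamma^\gamma_t$ whenever $\gamma\le\alpha$.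

\emph{Step 3: all $\Gamma^\alpha_t$ are nonempty.} We use induction on $\alpha$. We have $\emptyset\in\Gamma^0_t$. For the successor step, choose $A_u\in\Gamma^\alpha_u$ for each child $u$ of $t$; by Step~1 this family supports a set, which lies in $\Gamma^{\alpha+1}_t$. Let $\lambda$ be a limit. The sets $\Gamma^\gamma_t$, $\gamma<\lambda$, are nonempty subsets of the finite set $\mathcal P(F_t)$. Take one of least cardinality. By Step~2 it is contained in the earlier ones and equal to the later ones, so it equals $\Gamma^\lambda_t$, which is therefore nonempty.

\emph{Step 4: the process stops.} For each $t$ let $\theta_t$ be the least ordinal at which the natural number $|\Gamma^\alpha_t|$ attains its minimum; by Step~2, $\Gamma^\alpha_t=\Gamma^{\theta_t}_t$ for all $\alpha\ge\theta_t$. Let $\theta=\sup_{t\in T}\theta_t$, an ordinal because $T$ is a set. Then $\Gamma^{\theta+1}_t=\Gamma^\theta_t$ for all $t$, that is, every $A\in\Gamma^\theta_t$ is supported by a family with $A_u\in\Gamma^\theta_u$ for all children $u$. (The recursion is carried past $\omega$ because a node may have infinitely many children, and nothing bounds the stages $\theta_u$ at which they stabilize.)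

\emph{Step 5: the kernel.} Choose $A_t\in\Gamma^\theta_t$ for the root $t$, by Step~3. Given $A_t\in\Gamma^\theta_t$ for all $t$ of level $n$, choose for each such $t$, by Step~4 and the axiom of choice, a family $(A_u)_{u\in\mathrm{ch}(t)}$ that supports $A_t$ and has $A_u\in\Gamma^\theta_u$. Each node of level $n+1$ has one parent, so it receives one set. Since $T$ has height at most $\omega$, every node has finite level and is reached. Put $K=\bigcup_tA_t$. Let $x\in F_t$ and $Q=\bigcup_{u\in\mathrm{ch}(t)}A_u$. The fibers are disjoint, so $x\in K$ if and only if $x\in A_t$. All out-neighbors of $x$ lie in $F_t$ or in $F_u$ for a child $u$ of $t$, so $N(x)\cap K=N(x)\cap(A_t\cup Q)$. Thus \eqref{eq:supp} is the rule \eqref{eq:rule} at $x$, and $K$ is a kernel.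
\end{proof}

\begin{remark}\label{rem:break}
For the graph $G$ of Theorem~\ref{thm:A} the argument breaks at the first limit stage of Step~3. Step~1 still holds, by Theorem~\ref{thm:rich}(ii), since a fiber of $G$ contains no cycle and no ray; hence $\Gamma^n_v\neq\emptyset$ for all finite $n$. For $A\subseteq F_v$ let $a(A)$ be the number that $A$ stores at $v$. We claim that $a(A)\ge n$ for all $A\in\Gamma^{n+1}_v$ and all $v$, so that $\Gamma^\omega_v=\emptyset$. For $n=0$ there is nothing to prove. Let $A\in\Gamma^{n+2}_v$ be supported by $(A_{vk})_{k\in\omega}$ with $A_{vk}\in\Gamma^{n+1}_{vk}$, and put $K=A\cup\bigcup_kA_{vk}$. By \eqref{eq:supp}, $K$ satisfies the rule on $F_v$. Each $A_{vk}$ is itself supported and $N(\bar x(vk,l))=\{x(vk,l)\}\subseteq F_{vk}$, so $K$ satisfies the rule at $\bar x(vk,l)$. Lemma~\ref{lem:local} gives $a(A)=1+a(A_{vj})\ge n+1$ for some $j$. The candidates survive any finite number of rounds, but only by storing larger and larger numbers, and an infinite fiber leaves room for this escape.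
\end{remark}

\begin{thebibliography}{9}

\bibitem{DP}
\emph{Diagnosing Paradoxes}, \texttt{https://github.com/walickimichal/michal.github.io}.

\bibitem{Richardson}
Richardson, 1953.

\end{thebibliography}
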